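\title{Debye Relaxation Arrests Collapse in the Critical Nonlinear Schr\"odinger Equation}

\begin{abstract}
We consider the two-dimensional cubic nonlinear Schr\"odinger equation in which the instantaneous nonlinearity $|\psi|^2$ is replaced by the response $N$ of a medium with Debye relaxation, $\epsilon N_t+N=|\psi|^2$. We prove that for every $\epsilon>0$ and every Schwartz initial pulse, of any size, the solution exists for all propagation distances $z$, stays bounded, decays at the optimal rate $1/z$ and scatters. On each time slice we measure $N$ in the scale-invariant norm $L^2_{z,x}$. Conservation of power and the Strichartz estimate bound the intensity on the slice by a quantity that grows only linearly in this norm, and causality of the response turns this bound into a Gronwall inequality in the time variable. The argument extends to square-integrable data and to every bounded causal response kernel, and there the scattering map is a bijection. For data that collapse when $\epsilon=0$, the maximal amplitude is unbounded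 as $\epsilon\to0$.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The model and the question}

Let $x=(x_1,x_2)\in\mathbb{R}^2$ and $\Delta=\partial_1^2+\partial_2^2$. We study the system
\begin{align}
i\psi_z+\Delta\psi+N\psi&=0,\label{eq:schr}\\
\epsilon N_t+N&=|\psi|^2,\label{eq:debye}
\end{align}
for a complex function $\psi(z,x,t)$ and a real function $N(z,x,t)$. These are equations (5.25)--(5.26) of \cite{PNLS}. Here $z\ge0$ is the propagation variable, $t\in\mathbb{R}$ is the retarded time (laboratory time minus $z/c_g$, with $c_g$ the group velocity), and $\epsilon=\tau_D/T>0$ is the ratio of the response time $\tau_D$ for dipole reorientation to the pulse duration $T$. Data are prescribed at $z=0$. Equation \eqref{eq:schr} contains no $t$-derivative: each cross section, or \emph{slice}, $t=\mathrm{const}$ is propagated in $z$ by a Schr\"odinger equation with the real potential $N(\cdot,\cdot,t)$, and the slices are coupled only through \eqref{eq:debye}.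

Two solutions $N$ of \eqref{eq:debye} differ by $c(z,x)e^{-t/\epsilon}$, so a condition is needed to select one. We assume that the medium is unexcited before the pulse arrives, $N\to0$ as $t\to-\infty$; this modeling assumption is not stated explicitly in \cite{PNLS}. It gives
\begin{equation}\label{eq:N}
N=K_\epsilon*|\psi|^2=\frac1\epsilon\int_{-\infty}^te^{-(t-s)/\epsilon}|\psi(z,x,s)|^2\,ds,\qquad K_\epsilon(s)=\epsilon^{-1}e^{-s/\epsilon}\mathbf{1}_{s>0},
\end{equation}
where $*$ always denotes convolution in $t$. The kernel satisfies $0\le K_\epsilon\le1/\epsilon$ and $\int K_\epsilon=1$, and it is \emph{causal}: it vanishes on $(-\infty,0)$.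

\begin{definition}\label{def:sol}
The \emph{admissible data} are the functions $\psi_0$ in the Schwartz class $\mathcal{S}(\mathbb{R}^3)$ of the variables $(x,t)$. A \emph{solution on $[0,Z)$} is a smooth function $\psi$ on $[0,Z)\times\mathbb{R}^3$, all of whose Schwartz seminorms in $(x,t)$ are locally bounded in $z\in[0,Z)$, that satisfies \eqref{eq:schr} with $N$ given by \eqref{eq:N}, and $\psi(0)=\psi_0$. The solution \emph{becomes singular} if its maximal existence interval $[0,Z_c)$ is finite and $\sup_{x,t}|\psi(z,x,t)|\to\infty$ as $z\to Z_c^-$.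
\end{definition}

The \emph{power} of a slice and the \emph{energy} of the pulse are
\[
P(t)=\int_{\mathbb{R}^2}|\psi_0(x,t)|^2\,dx,\qquad E=\int_{\mathbb{R}}P(t)\,dt .
\]
Because $N$ is real, $\frac{d}{dz}\int|\psi|^2dx=2\operatorname{Re}\int(i\Delta\psi+iN\psi)\bar\psi\,dx=0$, so each slice keeps its power:
\begin{equation}\label{eq:power}
\|\psi(z,\cdot,t)\|_{L^2(\mathbb{R}^2)}^2=P(t)\quad\text{for all }z\text{ and }t.
\end{equation}

When $\epsilon=0$ we have $N=|\psi|^2$, and each slice evolves independently by the critical nonlinear Schr\"odinger equation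
\begin{equation}\label{eq:nls}
iu_z+\Delta u+|u|^2u=0,\qquad x\in\mathbb{R}^2 .
\end{equation}
Let $R$ be the positive radial ground state of $\Delta R-R+R^3=0$ and $N_c=\int R^2\,dx\approx11.70$. Solutions of \eqref{eq:nls} with power below $N_c$ exist globally; blowup, or \emph{collapse}, at finite $z$ requires power at least $N_c$, and it occurs for some data with power above $N_c$. The following question is stated in \cite{PNLS} as open: can solutions of \eqref{eq:schr}--\eqref{eq:debye} become singular when $0<\epsilon\ll1$? Precisely, either for every sufficiently small $\epsilon>0$ some admissible datum leads to a singular solution, or else Debye relaxation arrests self-focusing and all admissible solutions exist for all $z\ge0$.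

\subsection{What one would guess}

Two observations suggest that collapse survives. First, \eqref{eq:debye} reads $N=|\psi|^2-\epsilon N_t$, so for small $\epsilon$ the system looks like a small perturbation of \eqref{eq:nls}. Second, since $\int K_\epsilon=1$, a function independent of $t$ has $K_\epsilon*|\psi|^2=|\psi|^2$. Hence every solution of \eqref{eq:nls}, collapsing ones included, is a $t$-independent solution of \eqref{eq:schr}, \eqref{eq:N}, for every $\epsilon$. Such a solution has infinite energy and is not admissible, but a long pulse resembles it.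

In fact ``small $\epsilon$'' and ``long pulse'' are the same thing. If $(\psi,N)$ solves the system with parameter $\epsilon$, then $(\psi,N)(z,x,\epsilon\tau)$ solves it in the variable $\tau$ with parameter $1$, and has energy $E/\epsilon$. This substitution preserves the Schwartz class, so singular solutions exist either for all $\epsilon>0$ or for none, and the natural measure of the size of a pulse is $E/\epsilon$. The question is therefore a large-data question for one fixed system.

One observation points the other way. In \eqref{eq:nls} a slice focuses itself. In \eqref{eq:N} the potential on the slice $t$ is an average over earlier slices, in which a set of times of measure $\delta$ has weight at most $\delta/\epsilon$; the slice $t$ itself has weight zero. This observation turns out to be decisive.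

\subsection{Results}

Write $\langle t\rangle=(1+t^2)^{1/2}$. The first theorem answers the question: Debye relaxation arrests collapse.

\begin{theorem}[Global existence]\label{thm:global}
Let $\epsilon>0$ and $\psi_0\in\mathcal{S}(\mathbb{R}^3)$. There is a unique solution, it exists for all $z\ge0$, and $\sup_{z\ge0,\,x,\,t}|\psi|<\infty$. Moreover, with a universal constant $C_1$, for all $t$,
\begin{equation}\label{eq:main}
\|N(\cdot,\cdot,t)\|_{L^2((0,\infty)\times\mathbb{R}^2)}\le e^{C_1E/\epsilon}-1,\qquad \|\psi(\cdot,\cdot,t)\|^2_{L^4((0,\infty)\times\mathbb{R}^2)}\le C_1P(t)e^{C_1E/\epsilon}.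
\end{equation}
\end{theorem}

In particular no admissible solution becomes singular, for any $\epsilon>0$. The remaining theorems are complements and are not needed for this answer. We write $e^{iz\Delta}$ for the free propagator, the Fourier multiplier $e^{-iz|\xi|^2}$ in $x$.

\begin{theorem}[Decay and scattering]\label{thm:decay}
In the setting of Theorem~\ref{thm:global}, for each $q$ we have $\sup_x|\psi(z,x,t)|\le C_q\langle t\rangle^{-q}(1+z)^{-1}$. The rate is optimal: if $P(t)>0$, then $\sup_x|\psi(z,x,t)|\ge c(t)(1+z)^{-1}$ with $c(t)>0$. There is $\psi_+\in\mathcal{S}(\mathbb{R}^3)$ with $e^{-iz\Delta}\psi(z)\to\psi_+$ in $\mathcal{S}(\mathbb{R}^3)$, each seminorm of the difference being $O((1+z)^{-1})$, and $\|\psi_+(\cdot,t)\|_{L^2}^2=P(t)$.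
\end{theorem}

\begin{theorem}[Finite energy, general causal response]\label{thm:L2}
Let $K:\mathbb{R}\to\mathbb{R}$ be measurable with $K=0$ on $(-\infty,0)$ and $|K|\le\kappa$; no sign condition is imposed. For every $\psi_0\in L^2(\mathbb{R}^3)$, with no restriction on its size, the system $i\psi_z+\Delta\psi+N\psi=0$, $N=K*|\psi|^2$, has a unique global solution in the sense of Definition~\ref{def:weak}, and $N\in C_b(\mathbb{R}_t;L^2((0,\infty)\times\mathbb{R}^2))$. The estimates \eqref{eq:main} hold with $1/\epsilon$ replaced by $\kappa$, the bound on $N$ for all $t$ and the bound on $\psi$ for almost every $t$. For almost every $t$ the slice $\psi(\cdot,\cdot,t)$ scatters, that is, $e^{-iz\Delta}\psi(z,\cdot,t)$ has a limit $\psi_+(\cdot,t)$ in $L^2(\mathbb{R}^2)$ as $z\to\infty$, and $\psi_0\mapsto\psi_+$ is a bijection of $L^2(\mathbb{R}^3)$ that preserves $P(t)$ for almost every $t$.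
\end{theorem}

The Debye response is the case $K=K_\epsilon$, $\kappa=1/\epsilon$. The last theorem says what is correct in the guess that collapse survives.

\begin{theorem}[No uniformity as $\epsilon\to0$]\label{thm:limit}
Let $\psi_0\in\mathcal{S}(\mathbb{R}^3)$ be such that for some $t_0$ the $H^2$ solution of \eqref{eq:nls} with data $\psi_0(\cdot,t_0)$ has finite maximal existence length $z^*$; an example is $\psi_0=a\,e^{-|x|^2-t^2}$ with $a>2\sqrt2$ and $t_0=0$. Then the solutions $\psi^\epsilon$ of Theorem~\ref{thm:global} satisfy $\sup_{0\le z\le z^*}\sup_{x,t}|\psi^\epsilon|\to\infty$ as $\epsilon\to0^+$.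
\end{theorem}

So collapse is always arrested, but the arrested amplitude is unbounded as $\epsilon\to0$, and no bound on $\sup|\psi^\epsilon|$ uniform in $\epsilon$ can hold for such data. We do not claim that the factor $e^{C_1E/\epsilon}$ in \eqref{eq:main} is sharp.

\subsection{The idea of the proof}

The system is invariant under $\psi\mapsto\lambda\psi(\lambda^2z,\lambda x,t)$, $N\mapsto\lambda^2N(\lambda^2z,\lambda x,t)$. This scaling preserves the power $P(t)$ and the two space-distance norms in \eqref{eq:main}, so these norms do not favor any degree of focusing. Let $f(t)$ be the $L^4_{z,x}$ norm of $\psi$ on the slice $t$. We regard \eqref{eq:schr} on that slice as a \emph{linear} equation with a given real potential and prove that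
\[
f(t)^2\le C_1P(t)\bigl(1+\|N(t)\|_{L^2_{z,x}}\bigr).
\]
For $\epsilon=0$ we have $\|N(t)\|_{L^2_{z,x}}=f(t)^2$, and the inequality bounds $f(t)$ only when $C_1P(t)<1$. For $\epsilon>0$ we have instead $\|N(t)\|_{L^2_{z,x}}\le\epsilon^{-1}\int_{-\infty}^tf^2$, and Gronwall's inequality \emph{in $t$} bounds $f$ for data of any size, uniformly in the range of $z$.

Section~\ref{sec:linear} contains the linear theory. Section~\ref{sec:train} runs the argument on a discrete model. Sections~\ref{sec:local}--\ref{sec:higher} prove Theorem~\ref{thm:global}, and Sections~\ref{sec:decay}, \ref{sec:L2} and~\ref{sec:limit} prove Theorems~\ref{thm:decay}, \ref{thm:L2} and~\ref{thm:limit}.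

\section{Schr\"odinger equations with a potential in $L^2_{z,x}$}\label{sec:linear}

In this section there is no variable $t$. The letter $I$ denotes an interval $[a,b]$ or $[a,\infty)$. We abbreviate $L^p(I)=L^p(I\times\mathbb{R}^2)$ and $L^p_x=L^p(\mathbb{R}^2)$, write $\langle f,g\rangle=\int f\bar g\,dx$, and let $\mathcal{X}(I)=C_b(I;L^2_x)\cap L^4(I)$ with the norm
\[
\|u\|_{\mathcal{X}(I)}=\|u\|_{L^4(I)}+\sup_{z\in I}\|u(z)\|_{L^2_x}.
\]

\subsection{The Strichartz estimate}

The operator $e^{iz\Delta}$ is unitary on $L^2_x$, and for $z\ne0$ it is convolution with $(4\pi iz)^{-1}e^{i|x|^2/4z}$, so it maps $L^1_x$ to $L^\infty_x$ with norm at most $(4\pi|z|)^{-1}$. Riesz--Thorin interpolation halfway between these bounds gives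
\begin{equation}\label{eq:disp}
\|e^{iz\Delta}g\|_{L^4_x}\le C|z|^{-1/2}\|g\|_{L^{4/3}_x}.
\end{equation}
We also use the Hardy--Littlewood--Sobolev inequality on the line, in the form $\||z|^{-1/2}*g\|_{L^4(\mathbb{R})}\le C\|g\|_{L^{4/3}(\mathbb{R})}$.

\begin{lemma}\label{lem:basic}
There is a constant $C$ such that for every interval $J$, every $F\in L^{4/3}(J)\cap L^1(J;L^2_x)$ and every $\varphi\in L^2_x$,
\begin{align}
\Bigl\|\int_Je^{-i\zeta\Delta}F(\zeta)\,d\zeta\Bigr\|_{L^2_x}&\le C\|F\|_{L^{4/3}(J)},\label{eq:dual}\\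
\|e^{iz\Delta}\varphi\|_{L^4(\mathbb{R}\times\mathbb{R}^2)}&\le C\|\varphi\|_{L^2_x},\label{eq:hom}\\
\Bigl\|\int_{J(z)}e^{i(z-\zeta)\Delta}F(\zeta)\,d\zeta\Bigr\|_{L^4(J)}&\le C\|F\|_{L^{4/3}(J)},\label{eq:inhom}
\end{align}
where $J(z)=J\cap(-\infty,z]$ or $J(z)=J\cap[z,\infty)$.
\end{lemma}

\begin{proof}
Let $g(\zeta)=\|F(\zeta)\|_{L^{4/3}_x}\mathbf{1}_J(\zeta)$, so that $\|g\|_{L^{4/3}(\mathbb{R})}=\|F\|_{L^{4/3}(J)}$. By Minkowski's inequality and \eqref{eq:disp}, the $L^4_x$ norm of the integral in \eqref{eq:inhom} is at most $C(|\cdot|^{-1/2}*g)(z)$, and \eqref{eq:inhom} follows from the Hardy--Littlewood--Sobolev inequality. The square of the left side of \eqref{eq:dual} is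
\[
\iint_{J\times J}\langle e^{i(z-\zeta)\Delta}F(\zeta),F(z)\rangle\,d\zeta\,dz\le C\int_{\mathbb{R}}(|\cdot|^{-1/2}*g)(z)\,g(z)\,dz\le C\|g\|^2_{L^{4/3}(\mathbb{R})}.
\]
Finally, \eqref{eq:dual} with $J=\mathbb{R}$ gives
\[
\Bigl|\int\langle e^{iz\Delta}\varphi,F(z)\rangle\,dz\Bigr|=\Bigl|\Bigl\langle\varphi,\int e^{-iz\Delta}F(z)\,dz\Bigr\rangle\Bigr|\le C\|\varphi\|_{L^2_x}\|F\|_{L^{4/3}}
\]
for $F$ in a dense subset of $L^{4/3}(\mathbb{R}\times\mathbb{R}^2)$, and \eqref{eq:hom} follows by duality.
\end{proof}

By \eqref{eq:dual} and density, $\int_Je^{-i\zeta\Delta}F\,d\zeta\in L^2_x$ is defined for all $F\in L^{4/3}(J)$. It is additive in $J$, and it depends continuously on the endpoints of $J$, including an endpoint tending to $\infty$, because $\|F\|_{L^{4/3}(J')}\to0$ when $J'$ shrinks to a point or escapes to infinity. Estimate \eqref{eq:inhom} persists: if $F_n\to F$ in $L^{4/3}(J)$, the corresponding integrals converge both in $L^2_x$ uniformly in $z$ and in $L^4(J)$, and the two limits agree almost everywhere.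

\begin{definition}\label{def:lin}
Let $F\in L^{4/3}(I)$. A function $u\in C(I;L^2_x)$ \emph{solves} $iu_z+\Delta u=F$ on $I$ if
\[
e^{-iz\Delta}u(z)-e^{-iz'\Delta}u(z')=-i\int_{z'}^ze^{-i\zeta\Delta}F(\zeta)\,d\zeta\qquad(z'<z\text{ in }I).
\]
Its \emph{final state} is $u_+=\lim_{z\to\sup I}e^{-iz\Delta}u(z)\in L^2_x$.
\end{definition}

The limit $u_+$ exists by the continuity just noted; for $I=[a,b]$ its norm is $\|u(b)\|_{L^2_x}$. The definition passes to subintervals, and solutions on adjacent closed intervals that agree at the common endpoint glue to a solution. If $I$ is compact and $u\in C^1(I;\mathcal{S}(\mathbb{R}^2))$ satisfies the equation pointwise, then $\partial_z(e^{-iz\Delta}u)=-ie^{-iz\Delta}F$, so $u$ is a solution. The solutions with given initial value or given final state are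
\begin{equation}\label{eq:duhamel}
e^{i(z-a)\Delta}u(a)-i\int_a^ze^{i(z-\zeta)\Delta}F\,d\zeta,\qquad e^{iz\Delta}u_++i\int_{I\cap[z,\infty)}e^{i(z-\zeta)\Delta}F\,d\zeta .
\end{equation}
Applying \eqref{eq:hom} and unitarity to the first terms, and \eqref{eq:inhom} and \eqref{eq:dual} to the second terms, we obtain the following.

\begin{proposition}[Strichartz estimate]\label{prop:str}
There is a universal constant $C_0\ge1$ such that every solution of $iu_z+\Delta u=F\in L^{4/3}(I)$ lies in $\mathcal{X}(I)$ and satisfies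
\[
\|u\|_{\mathcal{X}(I)}\le C_0\bigl(\|u(a)\|_{L^2_x}+\|F\|_{L^{4/3}(I)}\bigr),\qquad \|u\|_{\mathcal{X}(I)}\le C_0\bigl(\|u_+\|_{L^2_x}+\|F\|_{L^{4/3}(I)}\bigr).
\]
\end{proposition}

\subsection{Cutting the potential into small pieces}

Let $V\in L^2(I)$ be real. We say that $u\in C(I;L^2_x)\cap L^4(I)$ solves $iu_z+\Delta u+Vu=F$ if it solves the free equation with source $F-Vu$. This makes sense since $\frac12+\frac14=\frac34$, so that H\"older's inequality gives
\begin{equation}\label{eq:holder}
\|Vu\|_{L^{4/3}(I)}\le\|V\|_{L^2(I)}\|u\|_{L^4(I)} .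
\end{equation}
A potential with $C_0\|V\|_{L^2(I)}\le\frac12$ can be absorbed into the left side of the Strichartz estimate. A large potential is cut into small ones. The function $z\mapsto\|V\|_{L^2([a,z])}$ is continuous and nondecreasing. Start from $a_1=a$; as long as the norm of $V$ on the part of $I$ to the right of $a_j$ exceeds $1/(2C_0)$, choose $a_{j+1}$ with $\|V\|_{L^2([a_j,a_{j+1}])}=1/(2C_0)$. This produces consecutive closed intervals $I_1,\dots,I_M$ with left endpoints $a_j$ and union $I$, such that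
\begin{equation}\label{eq:cut}
\|V\|_{L^2(I_j)}\le\frac1{2C_0},\qquad M\le1+4C_0^2\|V\|^2_{L^2(I)},
\end{equation}
because each of the first $M-1$ intervals carries exactly $1/(4C_0^2)$ of $\|V\|^2_{L^2(I)}$.

How the estimates on the pieces add up depends on what we know about $\|u(a_j)\|_{L^2_x}$. If the power is conserved, every piece starts afresh from the same $L^2$ norm, and the pieces contribute additively. This gives the key lemma of the paper.

\begin{lemma}[Linear growth in the potential]\label{lem:growth}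
Let $u$ solve $iu_z+\Delta u+Vu=0$ on $I$, and suppose $\|u(z)\|^2_{L^2_x}=p$ for all $z\in I$. Then
\[
\|u\|^2_{L^4(I)}\le C_1\,p\,\bigl(1+\|V\|_{L^2(I)}\bigr),\qquad C_1=8C_0^3 .
\]
\end{lemma}

\begin{proof}
On $I_j$, Proposition~\ref{prop:str}, \eqref{eq:holder} and \eqref{eq:cut} give $\|u\|_{L^4(I_j)}\le C_0p^{1/2}+\frac12\|u\|_{L^4(I_j)}$, hence $\|u\|_{L^4(I_j)}\le2C_0p^{1/2}$. Summing fourth powers, $\|u\|^4_{L^4(I)}\le M(2C_0)^4p^2$. Since $M^{1/2}\le1+2C_0\|V\|_{L^2(I)}$ and $C_0\ge1$,
\[
\|u\|^2_{L^4(I)}\le4C_0^2\,p\,\bigl(1+2C_0\|V\|_{L^2(I)}\bigr)\le8C_0^3\,p\,\bigl(1+\|V\|_{L^2(I)}\bigr).\qedhere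
\]
\end{proof}

\begin{remark}\label{rem:soliton}
The first power of $\|V\|_{L^2(I)}$ cannot be lowered. The function $u=e^{iz}R(x)$ solves the equation with $V=R^2$ and $p=N_c$, and on $I=[0,Z]$ we have $\|u\|^2_{L^4(I)}=\|V\|_{L^2(I)}=Z^{1/2}\|R\|^2_{L^4_x}$, which tends to infinity with $Z$.
\end{remark}

With a source term the power is not conserved. The initial norm on each piece must then be taken from the previous piece, and the constants multiply.

\begin{lemma}[Stability]\label{lem:stab}
Let $\Lambda(\rho)=(4C_0)^{2+4C_0^2\rho^2}$. If $u$ solves $iu_z+\Delta u+Vu=F\in L^{4/3}(I)$ on $I$, then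
\[
\|u\|_{\mathcal{X}(I)}\le\Lambda\bigl(\|V\|_{L^2(I)}\bigr)\bigl(\|u(a)\|_{L^2_x}+\|F\|_{L^{4/3}(I)}\bigr),
\]
and the same holds with $u_+$ in place of $u(a)$.
\end{lemma}

\begin{proof}
Let $\eta_j=\|u\|_{\mathcal{X}(I_j)}$, which is finite by Proposition~\ref{prop:str}, and $A=\|u(a)\|_{L^2_x}+\|F\|_{L^{4/3}(I)}$. Absorbing the potential as before, $\eta_j\le2C_0(\|u(a_j)\|_{L^2_x}+\|F\|_{L^{4/3}(I)})$. Thus $\eta_1\le2C_0A$, and $\eta_j\le2C_0(\eta_{j-1}+A)$ for $j\ge2$ because $a_j\in I_{j-1}$. By induction $\eta_j\le(4C_0)^jA$, since $2C_0((4C_0)^{j-1}+1)\le(4C_0)^j$. Therefore $\|u\|_{\mathcal{X}(I)}\le\sum_j\eta_j\le(4C_0)^{M+1}A$, and \eqref{eq:cut} gives the claim. For the final state, use the second estimate of Proposition~\ref{prop:str} and run through the intervals from $I_M$ to $I_1$; the final state on $I_j$ has norm $\|u(a_{j+1})\|_{L^2_x}\le\eta_{j+1}$.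
\end{proof}

\subsection{The propagator and the wave operator}

Let $Y=L^2((0,\infty)\times\mathbb{R}^2;\mathbb{R})$, $\mathcal{X}=\mathcal{X}([0,\infty))$, and let $\|\cdot\|_4$ be the norm of $L^4([0,\infty))$. The next lemma is used in Sections~\ref{sec:train} and~\ref{sec:L2} only.

\begin{lemma}\label{lem:prop}
Let $V\in Y$ and $\varphi\in L^2_x$, and consider $iu_z+\Delta u+Vu=0$ on $[0,\infty)$.
\begin{itemize}
\item[(a)] There is exactly one solution $U[V]\varphi$ with initial value $\varphi$, and exactly one solution $U_+[V]\varphi$ with final state $\varphi$.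
\item[(b)] If $u=U[V]\varphi$ and $u'=U[V']\varphi'$, or $u=U_+[V]\varphi$ and $u'=U_+[V']\varphi'$, then
\begin{equation}\label{eq:lip}
\|u-u'\|_{\mathcal{X}}\le\Lambda(\|V\|_Y)\bigl(\|\varphi-\varphi'\|_{L^2_x}+\|V-V'\|_Y\|u'\|_4\bigr).
\end{equation}
Both $U$ and $U_+$ are continuous maps $Y\times L^2_x\to\mathcal{X}$.
\item[(c)] Both solutions satisfy $\|u(z)\|_{L^2_x}=\|\varphi\|_{L^2_x}$ for all $z$.
\item[(d)] The map $W[V]:\varphi\mapsto(U[V]\varphi)_+$ is unitary on $L^2_x$, $W[V]^{-1}\varphi=(U_+[V]\varphi)(0)$, and $U_+[V]W[V]=U[V]$. The maps $(V,\varphi)\mapsto W[V]^{\pm1}\varphi$ are continuous.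
\end{itemize}
\end{lemma}

\begin{proof}
(a) On $I_1$, the map $u\mapsto e^{iz\Delta}\varphi+i\int_0^ze^{i(z-\zeta)\Delta}Vu\,d\zeta$ is a contraction of the Banach space $\mathcal{X}(I_1)$ with factor $C_0\cdot\frac1{2C_0}=\frac12$. Its fixed point provides the initial value on $I_2$, and so on; the pieces glue to $U[V]\varphi$. For $U_+[V]\varphi$, begin on the unbounded interval $I_M$ with the second formula in \eqref{eq:duhamel} and $F=-Vu$, and proceed backward. The difference of two solutions with the same data has zero data and zero source, so it vanishes by Lemma~\ref{lem:stab}.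

(b) The difference $u-u'$ solves the equation with potential $V$, source $-(V-V')u'$ and data $\varphi-\varphi'$. Lemma~\ref{lem:stab} and \eqref{eq:holder} give \eqref{eq:lip}, and continuity at $(V',\varphi')$ follows since $\Lambda$ is bounded on bounded sets.

(c) Let first $V$ be continuous with compact support and $u=U[V]\varphi$. Then $Vu\in C([0,\infty);L^2_x)$, so $v=e^{-iz\Delta}u$ is $C^1$ with values in $L^2_x$, $v'=ie^{-iz\Delta}(Vu)$, and $\frac{d}{dz}\|v\|^2_{L^2_x}=2\operatorname{Re}\,i\int V|u|^2dx=0$ because $V$ is real. Such $V$ are dense in $Y$, so (b) gives the claim for $U$. By uniqueness, $u=U_+[V]\varphi$ equals $U[V](u(0))$, so its norm is constant, and the constant is $\lim\|e^{-iz\Delta}u(z)\|_{L^2_x}=\|\varphi\|_{L^2_x}$.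

(d) The map $W[V]$ is linear, and isometric by (c). It is onto, since $u=U_+[V]\varphi$ has $W[V]u(0)=\varphi$; this also gives the formula for the inverse. The solution $U[V]\varphi$ has final state $W[V]\varphi$, so it equals $U_+[V]W[V]\varphi$. Continuity follows from (b), because $\|u_+-u'_+\|_{L^2_x}$ and $\|u(0)-u'(0)\|_{L^2_x}$ are at most $\|u-u'\|_{\mathcal{X}}$.
\end{proof}

\section{The model case: a train of short pulses}\label{sec:train}

The mechanism is visible when the continuum of slices is replaced by finitely many. Let $\varphi_1,\dots,\varphi_n\in L^2_x$ with $p_k=\|\varphi_k\|^2_{L^2_x}$, let $\kappa_{kj}$ be real numbers with $|\kappa_{kj}|\le\kappa$, and consider on $[0,\infty)\times\mathbb{R}^2$ the system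
\begin{equation}\label{eq:train}
i\partial_z\psi_k+\Delta\psi_k+N_k\psi_k=0,\qquad N_k=\sum_{j<k}\kappa_{kj}|\psi_j|^2,\qquad\psi_k(0)=\varphi_k .
\end{equation}
This is the Riemann-sum version of \eqref{eq:schr}, \eqref{eq:N} with time step $\delta$: the function $\psi_k$ stands for $\delta^{1/2}\psi(\cdot,\cdot,k\delta)$, and then $\kappa_{kj}=K_\epsilon((k-j)\delta)$, $\kappa=1/\epsilon$, $p_k=\delta P(k\delta)$, and $\sum_kp_k$ approximates $E$.

\begin{example}[Two pulses]
The first pulse meets an unexcited medium, $N_1=0$, and diffracts freely. For $\varphi_1=ae^{-|x|^2}$ we have $p_1=\pi a^2/2$ and $\psi_1=a(1+4iz)^{-1}e^{-|x|^2/(1+4iz)}$. With $\sigma=1+16z^2$,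
\[
|\psi_1|^2=\frac{a^2}{\sigma}e^{-2|x|^2/\sigma},\qquad\int_{\mathbb{R}^2}|\psi_1|^4dx=\frac{\pi a^4}{4\sigma},\qquad\|\psi_1\|_4^4=\frac{\pi a^4}{4}\cdot\frac{\pi}{8}=\frac{p_1^2}{8}.
\]
The second pulse therefore meets the potential $N_2=\kappa_{21}|\psi_1|^2$, whose norm in $Y$ is $|\kappa_{21}|\,p_1/(2\sqrt2)$. This may be large, but it is finite, and the equation for $\psi_2$ is linear. By Lemma~\ref{lem:prop}, $\psi_2=U[N_2]\varphi_2$ exists for all $z$ and scatters, however large $p_1$ and $p_2$ are. Had we allowed a diagonal term $|\psi_k|^2$ in $N_k$, already the first pulse would obey \eqref{eq:nls} and could collapse.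
\end{example}

For general $n$ the system is triangular: once $\psi_1,\dots,\psi_{k-1}\in\mathcal{X}$ are known, $N_k\in Y$ and $\psi_k=U[N_k]\varphi_k$. Existence is thus free, and the issue is whether the bounds survive as $n\to\infty$ with $\sum_kp_k$ fixed. Let $h_k=\sum_{j<k}\|\psi_j\|_4^2$. Since $\||\psi_j|^2\|_Y=\|\psi_j\|_4^2$, we have $\|N_k\|_Y\le\kappa h_k$, and Lemma~\ref{lem:growth} gives $h_{k+1}-h_k\le C_1p_k(1+\kappa h_k)$. Hence $1+\kappa h_{k+1}\le(1+\kappa C_1p_k)(1+\kappa h_k)$ with $h_1=0$, and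
\[
1+\|N_k\|_Y\le\prod_{j<k}(1+\kappa C_1p_j)\le\exp\Bigl(\kappa C_1\sum_{j<k}p_j\Bigr).
\]
The bound depends on the total energy and not on $n$; it is the discrete form of \eqref{eq:main}.

The exponent in Lemma~\ref{lem:growth} matters here. If the lemma held only with $(1+\|V\|)^{1+\gamma}$ for some $\gamma>0$, the continuum limit of the recursion would be, up to constants, $h'=P(1+h)^{1+\gamma}$ with $h(-\infty)=0$. Its solution satisfies $(1+h)^{-\gamma}=1-\gamma\int_{-\infty}^tP$, and it blows up when $\gamma\int_{-\infty}^tP$ reaches $1$. We would obtain a theorem for small energy only. For the same reason Lemma~\ref{lem:stab}, which ignores the conservation of power, cannot replace Lemma~\ref{lem:growth} at this step.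

For the true system there is no first slice to start an induction from. To prove Theorem~\ref{thm:global} we construct a solution for small $z$, on all slices at once, and then use the continuous version of the recursion as an a priori bound.

\section{Local solutions in the Schwartz class}\label{sec:local}

Write $y=(x,t)\in\mathbb{R}^3$, $\partial=\partial_y$, and let $\Sigma^k$ be the Hilbert space with norm
\[
\|u\|^2_{\Sigma^k}=\sum_{|\alpha|+|\beta|\le k}\|y^\alpha\partial^\beta u\|^2_{L^2(\mathbb{R}^3)} .
\]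
By the Sobolev embedding $H^2(\mathbb{R}^3)\subset L^\infty$, these norms define the topology of $\mathcal{S}=\mathcal{S}(\mathbb{R}^3)=\bigcap_k\Sigma^k$, and $\mathcal{S}$ is dense in $\Sigma^k$ (cut off and mollify). The nonlinearity is $N\psi=\mathcal{T}(\psi,\psi,\psi)$, where
\[
\mathcal{T}(a,b,c)=\bigl(K_\epsilon*(a\bar b)\bigr)\,c .
\]

\begin{lemma}\label{lem:group}
The operators $e^{iz\Delta}$ form a strongly continuous group on $\Sigma^k$, of norm at most $C_k(1+|z|)^k$.
\end{lemma}

\begin{proof}
On the Fourier side $x_l$ acts as $i\partial_{\xi_l}$ and $\partial_l$ as $i\xi_l$, and $i\partial_{\xi_l}(e^{-iz|\xi|^2}\hat g)=e^{-iz|\xi|^2}(i\partial_{\xi_l}\hat g+2z\xi_l\hat g)$. That is,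
\begin{equation}\label{eq:xcomm}
x_l\,e^{iz\Delta}=e^{iz\Delta}(x_l-2iz\partial_l),
\end{equation}
while $t$ and $\partial$ commute with $e^{iz\Delta}$. Expanding the powers of $x_l-2iz\partial_l$ and moving derivatives to the right, we write $y^\alpha\partial^\beta e^{iz\Delta}u$ as a finite sum of terms $c(z)\,e^{iz\Delta}y^{\alpha'}\partial^{\beta'}u$ with $|\alpha'|+|\beta'|\le|\alpha|+|\beta|$ and $c$ a polynomial of degree at most $|\alpha|$. Both claims follow, since $e^{iz\Delta}$ is a strongly continuous unitary group on $L^2(\mathbb{R}^3)$.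
\end{proof}

The next estimate is linear in the highest norm. This lets one existence interval serve all the spaces $\Sigma^k$.

\begin{lemma}\label{lem:tri}
For $k\ge5$, writing $\|\cdot\|_{(k)}=\|\cdot\|_{\Sigma^k}$,
\[
\|\mathcal{T}(a,b,c)\|_{(k)}\le A_k\bigl(\|a\|_{(k)}\|b\|_{(k-1)}\|c\|_{(k-1)}+\|a\|_{(k-1)}\|b\|_{(k)}\|c\|_{(k-1)}+\|a\|_{(k-1)}\|b\|_{(k-1)}\|c\|_{(k)}\bigr).
\]
\end{lemma}

\begin{proof}
By density we may take $a,b,c\in\mathcal{S}$. Convolution with $K_\epsilon$ commutes with $\partial$, and we place all weights on the last factor: for $|\alpha|+|\beta|\le k$, the function $y^\alpha\partial^\beta\mathcal{T}(a,b,c)$ is a combination of terms $\mathcal{T}(\partial^{\beta_1}a,\partial^{\beta_2}b,y^\alpha\partial^{\beta_3}c)$ with $\beta_1+\beta_2+\beta_3=\beta$. Call $|\beta_1|$, $|\beta_2|$, $|\alpha|+|\beta_3|$ the orders of the three factors. They sum to at most $k$, so apart from one factor of largest order, the orders are at most $\lfloor k/2\rfloor$, which is at most $k-3$ for $k\ge5$. A factor of order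 at most $k-3$ lies in $H^2(\mathbb{R}^3)\subset L^\infty$, with norm bounded by the $\Sigma^{k-1}$ norm of the function involved. The factor of largest order is bounded in $L^2$ by the $\Sigma^k$ norm. Since $\|K_\epsilon\|_{L^1}=1$, convolution with $K_\epsilon$ does not increase the norms of $L^2(\mathbb{R}^3)$ and $L^\infty(\mathbb{R}^3)$. Hence the $L^2$ norm of $\mathcal{T}(a',b',c')$ is at most the $L^2$ norm of any one factor times the $L^\infty$ norms of the other two.
\end{proof}

\begin{proposition}\label{prop:local}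
Let $\psi_0\in\mathcal{S}$. There are $Z_{\max}\in(0,\infty]$ and a solution $\psi$ on $[0,Z_{\max})$, smooth in $z$ with values in $\mathcal{S}$, such that every solution with data $\psi_0$ is a restriction of $\psi$. If $Z_{\max}<\infty$, then $\|\psi(z)\|_{\Sigma^5}\to\infty$ as $z\to Z_{\max}$.
\end{proposition}

\begin{proof}
\emph{Mild solutions.} Fix $k\ge5$ and consider in $C([0,Z);\Sigma^k)$ the equation
\begin{equation}\label{eq:mild}
\psi(z)=e^{iz\Delta}\psi_0+i\int_0^ze^{i(z-\zeta)\Delta}\mathcal{T}(\psi,\psi,\psi)(\zeta)\,d\zeta .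
\end{equation}
From $\mathcal{T}(u,u,u)-\mathcal{T}(v,v,v)=\mathcal{T}(u-v,u,u)+\mathcal{T}(v,u-v,u)+\mathcal{T}(v,v,u-v)$ and Lemma~\ref{lem:tri}, the nonlinearity has Lipschitz constant $9A_k\rho^2$ on the ball of radius $\rho$ in $\Sigma^k$. Let $c_k=2^kC_k$ bound the group for $|z|\le1$. For data of norm at most $r$, put $\rho=2c_kr$ and take $\delta\le1$ with $9A_kc_k\rho^2\delta\le\frac12$. Then the right side of \eqref{eq:mild} maps the ball of radius $\rho$ in $C([0,\delta];\Sigma^k)$ to itself and is a contraction. Two solutions on a common compact interval coincide, by Gronwall's inequality in $z$ applied to the norm of their difference. So there is a unique maximal solution, on $[0,Z_k)$ say. If $Z_k<\infty$ and the norm stayed below some $r$ along a sequence $z_n\to Z_k$, restarting at $z_n>Z_k-\delta(r)$ would extend the solution; hence the norm tends to infinity.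

\emph{One interval for all $k$.} Let $k\ge6$. A solution in $\Sigma^k$ is one in $\Sigma^{k-1}$, so $Z_k\le Z_{k-1}$. If $Z_k<Z_{k-1}$, then $\|\psi\|_{\Sigma^{k-1}}\le r$ on $[0,Z_k]$ for some $r$, and Lemmas~\ref{lem:group} and~\ref{lem:tri} give
\[
\|\psi(z)\|_{\Sigma^k}\le C_k(1+Z_k)^k\Bigl(\|\psi_0\|_{\Sigma^k}+3A_kr^2\int_0^z\|\psi(\zeta)\|_{\Sigma^k}\,d\zeta\Bigr)\qquad(z<Z_k).
\]
By Gronwall's inequality $\|\psi\|_{\Sigma^k}$ is bounded on $[0,Z_k)$, a contradiction. Thus $Z_k=Z_5=:Z_{\max}$ for all $k\ge5$, and $\psi\in C([0,Z_{\max});\mathcal{S})$.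

\emph{Mild solutions are solutions.} By \eqref{eq:mild}, $\Phi(z)=e^{-iz\Delta}\psi(z)$ is $C^1$ with values in $\mathcal{S}$, and $\Phi'=ie^{-iz\Delta}\mathcal{T}(\psi,\psi,\psi)$. For $g\in\mathcal{S}$ we have $e^{iz\Delta}g-g=i\int_0^ze^{i\zeta\Delta}\Delta g\,d\zeta$ in every $\Sigma^k$. Hence $\psi=e^{iz\Delta}\Phi$ is $C^1$ with values in $\mathcal{S}$ and $\psi_z=i\Delta\psi+i\mathcal{T}(\psi,\psi,\psi)$. If $\psi$ is $C^m$ with values in $\mathcal{S}$, so is the right side, because $\Delta$ and $\mathcal{T}$ are continuous real-multilinear maps on $\mathcal{S}$; by induction $\psi$ is smooth.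

\emph{Solutions are mild solutions.} Let $\tilde\psi$ be a solution on $[0,Z)$ in the sense of Definition~\ref{def:sol}. By the equation and Lemma~\ref{lem:tri}, the seminorms of $\tilde\psi_z$ are locally bounded, so $\tilde\psi$ is locally Lipschitz with values in $\mathcal{S}$. Then $\tilde\psi_z$ is continuous with values in $\mathcal{S}$, so $\tilde\psi$ is $C^1$, and integrating $\partial_z(e^{-iz\Delta}\tilde\psi)=ie^{-iz\Delta}\mathcal{T}(\tilde\psi,\tilde\psi,\tilde\psi)$ gives \eqref{eq:mild} in $\Sigma^5$. By uniqueness and maximality, $Z\le Z_{\max}$ and $\tilde\psi=\psi$ on $[0,Z)$.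
\end{proof}

\section{The bound on the potential}\label{sec:key}

In this section and the next, $\psi$ is the solution of Proposition~\ref{prop:local}, $Z'<Z_{\max}$ is fixed, and $I=[0,Z']$. We write $\psi(t)$, $N(t)$ for the slices, regarded as functions on $I\times\mathbb{R}^2$. The aim is to find bounds \emph{independent of $Z'$}. We use Gronwall's inequality in the following form.

\begin{lemma}\label{lem:gron}
Let $\theta\ge0$ be absolutely continuous on compact intervals with $\theta(t)\to\theta_0$ as $t\to-\infty$, and let $\theta'\le a+b\theta$ almost everywhere, where $a,b\ge0$ are integrable on $\mathbb{R}$. Then $\theta(t)\le\bigl(\theta_0+\int_{-\infty}^ta\bigr)\exp\int_{-\infty}^tb$.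
\end{lemma}

\begin{proof}
With $B(t)=\int_{-\infty}^tb\ge0$ we have $(\theta e^{-B})'\le ae^{-B}\le a$; integrate from $-\infty$ to $t$.
\end{proof}

\begin{proposition}\label{prop:key}
For all $t$,
\[
\|N(t)\|_{L^2(I)}\le G:=e^{C_1E/\epsilon}-1,\qquad\|\psi(t)\|^2_{L^4(I)}\le C_1P(t)\,e^{C_1E/\epsilon}.
\]
\end{proposition}

\begin{proof}
Let $f(t)=\|\psi(t)\|_{L^4(I)}$. Since $I$ is compact and $\psi\in C(I;\mathcal{S})$, for every $q$ we have $|\psi|\le C\langle x\rangle^{-q}\langle t\rangle^{-q}$ on $I\times\mathbb{R}^3$. Hence $f$ is continuous, by dominated convergence, and rapidly decaying, so $h(t)=\int_{-\infty}^tf(s)^2ds$ is a finite $C^1$ function with $h(-\infty)=0$. The constant $C$ depends on $Z'$, but it serves only to make $h$ finite. By Minkowski's inequality, the identity $\||\psi(s)|^2\|_{L^2(I)}=f(s)^2$, causality, and $K_\epsilon\le1/\epsilon$,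
\begin{equation}\label{eq:Nh}
\|N(t)\|_{L^2(I)}\le\int_{-\infty}^tK_\epsilon(t-s)f(s)^2\,ds\le\frac{h(t)}\epsilon .
\end{equation}
The slice $\psi(t)$ solves the linear equation with the real potential $N(t)\in L^2(I)$ and has constant power $P(t)$ by \eqref{eq:power}. Lemma~\ref{lem:growth} gives
\begin{equation}\label{eq:fh}
h'(t)=f(t)^2\le C_1P(t)\bigl(1+\|N(t)\|_{L^2(I)}\bigr)\le C_1P(t)\bigl(1+h(t)/\epsilon\bigr).
\end{equation}
Lemma~\ref{lem:gron} with $\theta=1+h/\epsilon$, $\theta_0=1$, $a=0$, $b=C_1P/\epsilon$ yields $1+h/\epsilon\le e^{C_1E/\epsilon}$. Insert this into \eqref{eq:Nh} and \eqref{eq:fh}.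
\end{proof}

\begin{remark}[The role of the hypotheses]\label{rem:hyp}
The proof uses four things. That $N$ is \emph{real} gives \eqref{eq:power}, the hypothesis of Lemma~\ref{lem:growth}. That the energy is \emph{finite} makes the Gronwall factor finite; the $t$-independent solutions of Section~\ref{sec:intro} show that decay in $t$ cannot be dropped. That the kernel is \emph{bounded} gives the last inequality in \eqref{eq:Nh}; this fails for the point mass at $0$, which is the case $\epsilon=0$. That the kernel is \emph{causal} makes the integral in \eqref{eq:Nh} stop at $t$. Without causality collapse returns: if $K\equiv\kappa>0$ on all of $\mathbb{R}$, $\kappa\int|\chi|^2dt=1$, and $u$ solves \eqref{eq:nls}, then $\psi=u(z,x)\chi(t)$ has $K*|\psi|^2=|u|^2$ and solves \eqref{eq:schr}. The exponential decay of $K_\epsilon$, that is, the relaxation of the medium to rest, is not used. This is the reason for the generality of Theorem~\ref{thm:L2}.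
\end{remark}

\section{Higher norms and global existence}\label{sec:higher}

To exclude $Z_{\max}<\infty$ we must bound $\|\psi(z)\|_{\Sigma^5}$, so we need derivatives and weights. Three points require attention.

First, a derivative may fall on the potential. For $u=\partial_1\psi$,
\[
iu_z+\Delta u+Nu=-2\bigl(K_\epsilon*\operatorname{Re}(u\bar\psi)\bigr)\psi ,
\]
and the source has the same order as $u$ and is not small. But it involves $u$ only on earlier slices, and linearly, so Gronwall's inequality in $t$ applies again. The fast growth of $\Lambda$ in Lemma~\ref{lem:stab} is now harmless, because the potential is already bounded by $G$. Second, weights in $t$ need not be commuted through the convolution: every source term ends with a factor evaluated on the slice $t$, and that factor supplies the decay. Third, multiplication by $x_l$ does not commute with $i\partial_z+\Delta$. We replace it by the operator that \eqref{eq:xcomm} suggests,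
\begin{equation}\label{eq:J}
J_l=x_l+2iz\partial_l,\qquad J_l\,e^{iz\Delta}=e^{iz\Delta}x_l\qquad(l=1,2).
\end{equation}

The operator $J_l$ commutes with $i\partial_z+\Delta$, since $[i\partial_z,2iz\partial_l]=-2\partial_l$ and $[\Delta,x_l]=2\partial_l$. It also acts on $\mathcal{T}$ like a derivative. Indeed, in $(J_la)\bar b-a\overline{J_lb}$ the terms $x_la\bar b$ cancel, and what remains is $2iz(\partial_la)\bar b+2iz\,a\,\partial_l\bar b=2iz\,\partial_l(a\bar b)$. Since $K_\epsilon*$ acts only in $t$,
\[
J_l\mathcal{T}(a,b,c)=\bigl(K_\epsilon*2iz\partial_l(a\bar b)\bigr)c+\bigl(K_\epsilon*(a\bar b)\bigr)J_lc=\mathcal{T}(J_la,b,c)-\mathcal{T}(a,J_lb,c)+\mathcal{T}(a,b,J_lc).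
\]
The operators $\partial_1,\partial_2,\partial_t$ commute with $i\partial_z+\Delta$ and with $K_\epsilon*$, and obey the same rule with three plus signs.

For a word $w$ of length $|w|$ in the letters $\partial_1,\partial_2,\partial_t,J_1,J_2$, let $\Gamma^w$ be the product of these operators in the given order. It commutes with $i\partial_z+\Delta$. Applying the letters one at a time sends each letter to one of three slots, so
\begin{equation}\label{eq:leibniz}
\Gamma^w\mathcal{T}(\psi,\psi,\psi)=\sum\pm\,\mathcal{T}(\Gamma^{w_1}\psi,\Gamma^{w_2}\psi,\Gamma^{w_3}\psi),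
\end{equation}
where the sum runs over the $3^{|w|}$ ways to distribute the letters of $w$, keeping their order, among three subwords, and the sign is $-1$ to the number of letters $J_l$ in $w_2$. In particular the term with $w_3=w$ is $+N\Gamma^w\psi$. By \eqref{eq:holder}, Minkowski's inequality and H\"older's inequality,
\begin{equation}\label{eq:T43}
\|\mathcal{T}(a,b,c)(t)\|_{L^{4/3}(I)}\le\|c(t)\|_{L^4(I)}\int_{-\infty}^tK_\epsilon(t-s)\,\|a(s)\|_{L^4(I)}\|b(s)\|_{L^4(I)}\,ds .
\end{equation}

Put $f_w(t)=\|\Gamma^w\psi(t)\|_{\mathcal{X}(I)}$, $f_m=\sum_{|w|\le m}f_w$, and $d_w(t)=\|(\Gamma^w\psi)(0,\cdot,t)\|_{L^2_x}$. At $z=0$ we have $J_l=x_l$, so $d_w$ depends only on $\psi_0$ and decays rapidly in $t$. Both $\Gamma^w\psi$ and $\partial_t\Gamma^w\psi$ lie in $C(I;\mathcal{S})$ and are therefore bounded by $C\langle x\rangle^{-q}\langle t\rangle^{-q}$. Hence $f_w$ is Lipschitz continuous and rapidly decaying, so far with constants depending on $Z'$.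

\begin{proposition}\label{prop:higher}
For all $m,q\ge0$ we have $\sup_t\langle t\rangle^qf_m(t)\le C(m,q,\epsilon,\psi_0)$, independently of $Z'$.
\end{proposition}

\begin{proof}
We argue by induction on $m$; ``uniformly'' means independently of $Z'$. By Proposition~\ref{prop:key} and \eqref{eq:power}, $f_0\le(1+C_1^{1/2}e^{C_1E/2\epsilon})P^{1/2}$, which decays rapidly.

Let $|w|=m\ge1$ and $u=\Gamma^w\psi$. Apply $\Gamma^w$ to \eqref{eq:schr} and keep the term $Nu$ of \eqref{eq:leibniz} on the left. On each slice $iu_z+\Delta u+Nu=F$, where $F$ consists, up to signs, of the two terms $\mathcal{T}(u,\psi,\psi)$ and $\mathcal{T}(\psi,u,\psi)$ and of fewer than $3^m$ terms with all $|w_i|\le m-1$. Let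
\[
\theta(t)=\int_{-\infty}^tf_0(s)f_w(s)\,ds,\qquad r(t)=3^mf_{m-1}(t)\sup_sf_{m-1}(s)^2 .
\]
The function $\theta$ is finite and $C^1$, and $r$ decays rapidly and uniformly by the induction hypothesis. In \eqref{eq:T43} use $K_\epsilon\le1/\epsilon$ for the two top-order terms and $\int K_\epsilon=1$ for the others; this gives $\|F(t)\|_{L^{4/3}(I)}\le2\epsilon^{-1}f_0(t)\theta(t)+r(t)$. By Lemma~\ref{lem:stab} and Proposition~\ref{prop:key}, with $\Lambda=\Lambda(G)$,
\begin{equation}\label{eq:fw}
f_w\le\Lambda\bigl(d_w+r+2\epsilon^{-1}f_0\theta\bigr).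
\end{equation}
Multiplying by $f_0$, we get $\theta'\le\Lambda f_0(d_w+r)+2\Lambda\epsilon^{-1}f_0^2\,\theta$, and Lemma~\ref{lem:gron} gives
\[
\theta(t)\le\exp\Bigl(\frac{2\Lambda}\epsilon\int_{\mathbb{R}}f_0^2\,ds\Bigr)\int_{\mathbb{R}}\Lambda f_0(d_w+r)\,ds,
\]
a uniform bound. In \eqref{eq:fw} the functions $d_w$, $r$, $f_0$ decay rapidly and uniformly, and hence so does $f_w$.
\end{proof}

We record the inequality that converts $L^2_x$ bounds to pointwise bounds: for $v\in\mathcal{S}(\mathbb{R}^2)$,
\begin{equation}\label{eq:agmon}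
\|v\|_{L^\infty_x}\le C\|v\|_{L^2_x}^{1/2}\|\Delta v\|_{L^2_x}^{1/2}.
\end{equation}
Indeed, the Cauchy--Schwarz inequality on $|\xi|\le\lambda$ and on $|\xi|>\lambda$, where $\int_{|\xi|>\lambda}|\xi|^{-4}d\xi=\pi\lambda^{-2}$, gives $\|\hat v\|_{L^1}\le C(\lambda\|v\|_{L^2_x}+\lambda^{-1}\|\Delta v\|_{L^2_x})$; choose $\lambda$ to make the two terms equal.

\begin{proof}[Proof of Theorem~\ref{thm:global}]
Uniqueness is part of Proposition~\ref{prop:local}. Substituting $x_l=J_l-2iz\partial_l$ and expanding, we write $x^\alpha\partial^\beta\psi$ as a sum of terms $(-2iz)^j\Gamma^w\psi$ with $j\le|\alpha|$ and $|w|=|\alpha|+|\beta|$. Therefore, for $z\in I$,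
\[
\|\psi(z)\|^2_{\Sigma^5}\le C(1+z)^{10}\int_{\mathbb{R}}\langle t\rangle^{10}f_5(t)^2\,dt,
\]
and by Proposition~\ref{prop:higher} the integral is bounded independently of $Z'$. So $\|\psi(z)\|_{\Sigma^5}\le C(1+z)^5$ on $[0,Z_{\max})$, and Proposition~\ref{prop:local} forces $Z_{\max}=\infty$. By \eqref{eq:agmon}, $\sup_x|\psi(z,x,t)|\le Cf_2(t)\le C$ with $C$ independent of $z$, $t$ and $Z'$. Letting $Z'\to\infty$ in Proposition~\ref{prop:key} gives \eqref{eq:main} by monotone convergence.
\end{proof}

\section{Decay and scattering}\label{sec:decay}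

Letting $Z'\to\infty$, we may take $I=[0,\infty)$ in the definition of $f_w$ and in Proposition~\ref{prop:higher}.

\begin{proof}[Proof of Theorem~\ref{thm:decay}]
\emph{Decay.} The gain of $1/z$ comes from the fact that $J_l$ is $2iz$ times a derivative, conjugated by a phase. For $z>0$, since $\partial_le^{-i|x|^2/4z}=-\frac{ix_l}{2z}e^{-i|x|^2/4z}$,
\[
J_l=2iz\,e^{i|x|^2/4z}\,\partial_l\,e^{-i|x|^2/4z},\qquad J_1^2+J_2^2=-4z^2\,e^{i|x|^2/4z}\,\Delta\,e^{-i|x|^2/4z}.
\]
Apply \eqref{eq:agmon} to $v=e^{-i|x|^2/4z}\Gamma^w\psi(z,\cdot,t)$, which has the modulus of $\Gamma^w\psi$: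
\[
\|\Gamma^w\psi(z,\cdot,t)\|_{L^\infty_x}\le\frac C{2z}\|\Gamma^w\psi\|^{1/2}_{L^2_x}\|(J_1^2+J_2^2)\Gamma^w\psi\|^{1/2}_{L^2_x}\le\frac C{2z}f_{|w|+2}(t).
\]
For $z\le1$, \eqref{eq:agmon} applied to $\Gamma^w\psi$ itself gives the bound $Cf_{|w|+2}(t)$. By Proposition~\ref{prop:higher},
\begin{equation}\label{eq:decay}
\|\Gamma^w\psi(z,\cdot,t)\|_{L^\infty_x}\le C_{w,q}\langle t\rangle^{-q}(1+z)^{-1},
\end{equation}
and the empty word gives the first claim.

\emph{Optimality.} The power is conserved and cannot spread faster than linearly in $z$. Let $P(t)>0$ and $B=2f_1(t)$, which is at least $2P(t)^{1/2}>0$. From $x_l=J_l-2iz\partial_l$,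
\[
\||x|\psi\|_{L^2_x}\le\sum_l\bigl(\|J_l\psi\|_{L^2_x}+2z\|\partial_l\psi\|_{L^2_x}\bigr)\le B(1+z).
\]
By Chebyshev's inequality, the power in $|x|>\rho(1+z)$ is at most $B^2/\rho^2$, which equals $P(t)/2$ for $\rho^2=2B^2/P(t)$. The remaining power, at least $P(t)/2$, lies in a disk of area $\pi\rho^2(1+z)^2$. Hence $\pi\rho^2(1+z)^2\sup_x|\psi|^2\ge P(t)/2$, which is the claim with $c(t)=P(t)/(2\sqrt\pi B)$.

\emph{Scattering.} Let $\Phi(z)=e^{-iz\Delta}\psi(z)$, so $\Phi'=ie^{-iz\Delta}(N\psi)$. By \eqref{eq:J}, $x^\alpha\partial^\beta e^{-iz\Delta}=e^{-iz\Delta}J^\alpha\partial^\beta$, and $J^\alpha\partial^\beta=\Gamma^w$ for a word $w$. By unitarity and \eqref{eq:leibniz},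
\[
\|x^\alpha\partial^\beta\Phi'(z,\cdot,t)\|_{L^2_x}\le\sum\Bigl(\sup_s\|\Gamma^{w_1}\psi(z,\cdot,s)\|_{L^\infty_x}\|\Gamma^{w_2}\psi(z,\cdot,s)\|_{L^\infty_x}\Bigr)\|\Gamma^{w_3}\psi(z,\cdot,t)\|_{L^2_x},
\]
where we used $\int K_\epsilon=1$. By \eqref{eq:decay} and Proposition~\ref{prop:higher} the right side is at most $C\langle t\rangle^{-q}(1+z)^{-2}$. Taking $q=k+1$, multiplying by powers of $t$ up to the $k$-th and integrating the squares in $t$, we obtain $\|\Phi'(z)\|_{\Sigma^k}\le C_k'(1+z)^{-2}$ for every $k$. So $\Phi(z)$ converges in every $\Sigma^k$ to one limit $\psi_+\in\mathcal{S}$, with $\|\Phi(z)-\psi_+\|_{\Sigma^k}\le C_k'(1+z)^{-1}$. Convergence in $\mathcal{S}$ implies convergence of each slice in $L^2_x$, and $\|\Phi(z,\cdot,t)\|^2_{L^2_x}=P(t)$ by \eqref{eq:power}, so $\|\psi_+(\cdot,t)\|^2_{L^2_x}=P(t)$.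
\end{proof}

\section{Finite energy data and general causal response}\label{sec:L2}

For data that are merely square integrable the local theory of Section~\ref{sec:local} is not available. We follow instead the triangular structure of Section~\ref{sec:train}: each slice is determined by its potential through Lemma~\ref{lem:prop}, so $\psi$ can be eliminated, and the system becomes an integral equation of Volterra type in $t$ for $N(t)\in Y$. All of $z\in[0,\infty)$ is treated at once.

Recall that a function from $\mathbb{R}$ to a Banach space is \emph{strongly measurable} if it is the almost everywhere limit of measurable functions with finitely many values. This property is preserved by composition with a continuous map, and a strongly measurable function with integrable norm has a Bochner integral. By Fubini's theorem, $L^2(\mathbb{R}^3)=L^2(\mathbb{R}_t;L^2_x)$; we write $\varphi(s)$ for the slices of $\varphi\in L^2(\mathbb{R}^3)$. Let $K$ be as in Theorem~\ref{thm:L2}, with $\kappa>0$.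

\begin{definition}\label{def:weak}
Let $\psi_0\in L^2(\mathbb{R}^3)$. A \emph{global solution} with data $\psi_0$ is given by $N\in L^\infty(\mathbb{R};Y)$ such that
\[
N(t)=\int_{-\infty}^tK(t-s)\,\bigl|U[N(s)]\psi_0(s)\bigr|^2\,ds\quad\text{in }Y\text{, for almost every }t,
\]
together with $\psi(\cdot,\cdot,t)=U[N(t)]\psi_0(t)$. The \emph{final-state problem} for $\psi_+\in L^2(\mathbb{R}^3)$ is the same equation with $U_+[N(s)]\psi_+(s)$ in place of $U[N(s)]\psi_0(s)$.
\end{definition}

\begin{remark}
For $K=K_\epsilon$ and $\psi_0\in\mathcal{S}$, the solution of Theorem~\ref{thm:global} is a global solution in this sense. Indeed $t\mapsto\psi(t)\in\mathcal{X}$ is Lipschitz, since $\|\partial_t\psi(t)\|_{\mathcal{X}}\le f_1(t)$ is bounded. So \eqref{eq:N} is a Bochner integral in $Y$, $N$ is bounded by \eqref{eq:main}, and $\psi(t)=U[N(t)]\psi_0(t)$ by Lemma~\ref{lem:prop}(a).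
\end{remark}

The two problems are solved by one argument. Let $\varphi\in L^2(\mathbb{R}^3)$, $P(s)=\|\varphi(s)\|^2_{L^2_x}$, $E=\int P$, $E(t)=\int_{-\infty}^tP$, and let $Q(s,V)$ be either $|U[V]\varphi(s)|^2$ or $|U_+[V]\varphi(s)|^2$.

\begin{proposition}\label{prop:volterra}
The equation $N(t)=\int_{-\infty}^tK(t-s)Q(s,N(s))\,ds$ has exactly one solution $N\in L^\infty(\mathbb{R};Y)$. It has a representative in $C_b(\mathbb{R};Y)$, and $\|N(t)\|_Y\le e^{\kappa C_1E}-1$ for all $t$.
\end{proposition}

\begin{proof}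
\emph{Properties of $Q$.} By Lemma~\ref{lem:prop}(b), the maps $(V,g)\mapsto|U[V]g|^2$ and $(V,g)\mapsto|U_+[V]g|^2$ are continuous from $Y\times L^2_x$ to $Y$, so $s\mapsto Q(s,N(s))$ is strongly measurable whenever $N$ is. By Lemma~\ref{lem:prop}(c) and Lemma~\ref{lem:growth},
\begin{equation}\label{eq:Qgrowth}
\|Q(s,V)\|_Y\le C_1P(s)(1+\|V\|_Y).
\end{equation}
Let $\|V\|_Y,\|V'\|_Y\le\rho$, and let $u,u'$ be the corresponding solutions with data $\varphi(s)$. Then $\|u\|_4^2$ and $\|u'\|_4^2$ are at most $C_1P(s)(1+\rho)$, and $\|u-u'\|_4\le\Lambda(\rho)\|V-V'\|_Y\|u'\|_4$ by \eqref{eq:lip}. Hence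
\begin{equation}\label{eq:Qlip}
\|Q(s,V)-Q(s,V')\|_Y\le(\|u\|_4+\|u'\|_4)\|u-u'\|_4\le L\,P(s)\|V-V'\|_Y,
\end{equation}
with $L=2C_1(1+\rho)\Lambda(\rho)$.

\emph{The truncated equation.} The Lipschitz constant grows with $\rho$, so we truncate at a level that the solution will turn out never to reach. Let $\rho=e^{\kappa C_1E}$ and let $\Pi V=\min(1,\rho/\|V\|_Y)V$ be the nearest-point projection of $Y$ onto the closed ball of radius $\rho$. As the projection onto a closed convex set in a Hilbert space, $\Pi$ is $1$-Lipschitz, and $\|\Pi V\|_Y\le\min(\rho,\|V\|_Y)$. Define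
\[
(\mathcal{M}N)(t)=\int_{-\infty}^tK(t-s)\,Q(s,\Pi N(s))\,ds .
\]
By \eqref{eq:Qgrowth}, $g(s)=Q(s,\Pi N(s))$ belongs to $L^1(\mathbb{R};Y)$. So $\|\mathcal{M}N(t)\|_Y\le\kappa\|g\|_{L^1}$ and $\|\mathcal{M}N(t+\tau)-\mathcal{M}N(t)\|_Y\le\kappa\|g(\cdot+\tau)-g\|_{L^1}$, which tends to $0$ with $\tau$; thus $\mathcal{M}N\in C_b(\mathbb{R};Y)$. On $L^\infty(\mathbb{R};Y)$ use the equivalent norm $\|N\|_*=\operatorname{ess\,sup}_te^{-2\kappa LE(t)}\|N(t)\|_Y$. By \eqref{eq:Qlip},
\[
\|\mathcal{M}N(t)-\mathcal{M}N'(t)\|_Y\le\|N-N'\|_*\int_{-\infty}^t\kappa LP(s)e^{2\kappa LE(s)}\,ds\le\frac12e^{2\kappa LE(t)}\|N-N'\|_* .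
\]
So $\mathcal{M}$ is a contraction and has a unique fixed point $N$; we use the continuous representative $\mathcal{M}N$.

\emph{Removing the truncation.} Let $h(t)=\int_{-\infty}^t\|Q(s,\Pi N(s))\|_Y\,ds$. Then $\|N(t)\|_Y\le\kappa h(t)$, and \eqref{eq:Qgrowth} gives $h'\le C_1P(1+\kappa h)$ almost everywhere. By Lemma~\ref{lem:gron} with $\theta=1+\kappa h$, we get $\|N(t)\|_Y\le e^{\kappa C_1E}-1<\rho$ for all $t$. Hence $\Pi N=N$, and $N$ solves the original equation.

\emph{Uniqueness.} Let $\tilde N\in L^\infty(\mathbb{R};Y)$ be any solution. Then $\tilde h(t)=\int_{-\infty}^t\|Q(s,\tilde N(s))\|_Y\,ds$ is finite by \eqref{eq:Qgrowth}, because $\tilde N$ is essentially bounded and $P\in L^1$. The previous paragraph, without $\Pi$, gives $\|\tilde N(t)\|_Y<\rho$ almost everywhere. So $\tilde N$ is a fixed point of $\mathcal{M}$, and $\tilde N=N$.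
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:L2}]
Proposition~\ref{prop:volterra} with $\varphi=\psi_0$ and $U$ gives existence, uniqueness, continuity and the bound on $N$. For almost every $t$ we have $\psi_0(t)\in L^2_x$; for such $t$, \eqref{eq:Qgrowth} gives $\|\psi(t)\|_4^2\le C_1P(t)e^{\kappa C_1E}$, and the slice scatters to $\psi_+(t)=W[N(t)]\psi_0(t)$. By Lemma~\ref{lem:prop}(d), $\psi_+$ is strongly measurable and $\|\psi_+(t)\|^2_{L^2_x}=P(t)$, so $\psi_+\in L^2(\mathbb{R}^3)$.

\emph{Surjectivity.} Given $\psi_+\in L^2(\mathbb{R}^3)$, let $N$ be the solution of its final-state problem, given by Proposition~\ref{prop:volterra} with $U_+$, and put $\psi_0(t)=W[N(t)]^{-1}\psi_+(t)$. By Lemma~\ref{lem:prop}(d), $\psi_0$ is strongly measurable with $\|\psi_0(t)\|_{L^2_x}=\|\psi_+(t)\|_{L^2_x}$, so $\psi_0\in L^2(\mathbb{R}^3)$, and $U[N(s)]\psi_0(s)=U_+[N(s)]\psi_+(s)$. Thus $N$ is the potential of the global solution with data $\psi_0$, whose image is $W[N(t)]\psi_0(t)=\psi_+(t)$.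

\emph{Injectivity.} Let $\psi_0,\psi_0'$ have potentials $N,N'$ and the same image $\psi_+$. Since $U[N(s)]\psi_0(s)=U_+[N(s)]W[N(s)]\psi_0(s)=U_+[N(s)]\psi_+(s)$ for almost every $s$, the potential $N$ solves the final-state problem for $\psi_+$, and by the same identity so does $N'$. By uniqueness $N=N'$, and $\psi_0(t)=W[N(t)]^{-1}\psi_+(t)=\psi_0'(t)$ for almost every $t$.
\end{proof}

\section{The limit of instantaneous response}\label{sec:limit}

The idea is to argue by contradiction. A bound on the amplitude that is uniform in $\epsilon$ controls the $t$-derivative uniformly; then $N-|\psi|^2=-\epsilon N_t$ is of order $\epsilon$, and the slice $t_0$ converges to a solution of \eqref{eq:nls} that lives too long.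

Here $H^2=H^2(\mathbb{R}^2)$, on which $e^{iz\Delta}$ is unitary. We use Moser's estimate
\begin{equation}\label{eq:moser}
\|fg\|_{H^2}\le C\bigl(\|f\|_{L^\infty}\|g\|_{H^2}+\|f\|_{H^2}\|g\|_{L^\infty}\bigr).
\end{equation}
The only terms in the Leibniz expansion that do not have this form at once are $\partial_jf\,\partial_lg$. For real $f$, integration by parts gives $\int(\partial_jf)^4=-3\int f(\partial_jf)^2\partial_j^2f$, hence $\|\partial_jf\|^2_{L^4}\le3\|f\|_{L^\infty}\|f\|_{H^2}$; for complex $f$ treat the real and imaginary parts separately. So $\|\partial_jf\,\partial_lg\|_{L^2}$ is at most a constant times the geometric mean of the two products in \eqref{eq:moser}. Since $H^2\subset L^\infty$, \eqref{eq:moser} shows that $H^2$ is an algebra, and $u\mapsto|u|^2u$ is Lipschitz on bounded subsets of $H^2$. The first step in the proof of Proposition~\ref{prop:local} then gives, for data in $H^2$, a unique maximal solution $u\in C([0,z^*);H^2)$ of the integral form of \eqref{eq:nls}; the number $z^*$ is its maximal existence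 length.

\begin{proof}[Proof of Theorem~\ref{thm:limit}]
\emph{The example.} Let $\mathcal{H}(\phi)=\int|\nabla\phi|^2-\frac12\int|\phi|^4$. The variance identity \cite{Glassey} states that an $H^1$ solution of \eqref{eq:nls} with $|x|u(0)\in L^2_x$ satisfies $\frac{d^2}{dz^2}\int|x|^2|u|^2dx=8\mathcal{H}(u(0))$ as long as it exists. If $\mathcal{H}(u(0))<0$, the right side is a negative constant while the variance is nonnegative, so the solution cannot exist in $H^1$, and hence not in $H^2$, for all $z\ge0$. For $\phi=ae^{-|x|^2}$,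
\[
\int|\nabla\phi|^2=8\pi a^2\int_0^\infty r^3e^{-2r^2}dr=\pi a^2,\qquad\int|\phi|^4=\frac{\pi a^4}4,
\]
so $\mathcal{H}(\phi)=\pi a^2(1-a^2/8)<0$ for $a>2\sqrt2$, and $z^*<\infty$.

\emph{Uniform bounds.} Suppose the conclusion fails. Then there are $\epsilon_j\to0$ and $A<\infty$ with $|\psi^{\epsilon_j}|\le A$ on $[0,z^*]\times\mathbb{R}^3$. Write $\psi=\psi^{\epsilon_j}$, $\mathcal{I}=|\psi|^2$, $N=K_{\epsilon_j}*\mathcal{I}$; no constant below depends on $j$. The functions
\[
M(z)=\sup_t\|\psi(z,\cdot,t)\|_{H^2},\qquad D(z)=\sup_t\|\partial_t\psi(z,\cdot,t)\|_{H^2}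
\]
are finite and continuous because $\psi\in C([0,\infty);\mathcal{S})$, and $M(0)$, $D(0)$ depend only on $\psi_0$. Now we use that $K_{\epsilon_j}\ge0$ has integral $1$, which holds uniformly in $j$, unlike the bound $1/\epsilon_j$. It gives $|N|\le A^2$ and, with \eqref{eq:moser}, $\|N(z,\cdot,t)\|_{H^2}\le\sup_s\|\mathcal{I}(z,\cdot,s)\|_{H^2}\le CAM(z)$. By \eqref{eq:moser} again, $\|N\psi\|_{H^2}\le CA^2M(z)$. Duhamel's formula \eqref{eq:mild} on each slice gives $M(z)\le M(0)+CA^2\int_0^zM$, so $M\le M_*$ on $[0,z^*]$ by Gronwall's inequality.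

Next, $\|\partial_t\mathcal{I}\|_{H^2}=\|2\operatorname{Re}(\bar\psi\,\partial_t\psi)\|_{H^2}\le CM_*D(z)$ by the algebra property, and $N_t=K_{\epsilon_j}*\partial_t\mathcal{I}$ obeys the same bound. Hence $\|\partial_t(N\psi)\|_{H^2}\le\|N_t\psi\|_{H^2}+\|N\partial_t\psi\|_{H^2}\le CM_*^2D(z)$. Applying $\partial_t$ to \eqref{eq:mild} gives $D(z)\le D(0)+CM_*^2\int_0^zD$, so $D\le D_*$ on $[0,z^*]$. By \eqref{eq:debye},
\[
\|\mathcal{I}-N\|_{H^2}=\epsilon_j\|N_t\|_{H^2}\le CM_*D_*\,\epsilon_j\qquad\text{on }[0,z^*]\times\mathbb{R}_t .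
\]

\emph{Passing to the limit.} The slice $u_j=\psi^{\epsilon_j}(\cdot,\cdot,t_0)$ satisfies $i\partial_zu_j+\Delta u_j+|u_j|^2u_j=e_j$ on $[0,z^*]$, where $e_j=(\mathcal{I}-N)(\cdot,\cdot,t_0)\,u_j$. Moreover $u_j(0)=\psi_0(\cdot,t_0)$, $\|u_j\|_{H^2}\le M_*$ and $\|e_j\|_{H^2}\le C\epsilon_j$. Subtracting Duhamel's formulas,
\[
\|u_j(z)-u_k(z)\|_{H^2}\le CM_*^2\int_0^z\|u_j-u_k\|_{H^2}\,d\zeta+Cz^*(\epsilon_j+\epsilon_k),
\]
so $\|u_j-u_k\|_{C([0,z^*];H^2)}\le C(\epsilon_j+\epsilon_k)$ by Gronwall's inequality. Thus $u_j\to u$ in $C([0,z^*];H^2)$, and passing to the limit in Duhamel's formula shows that $u$ solves \eqref{eq:nls} with data $\psi_0(\cdot,t_0)$ on the \emph{closed} interval $[0,z^*]$. By uniqueness $u$ agrees with the maximal solution on $[0,z^*)$, and local existence with data $u(z^*)\in H^2$ extends it beyond $z^*$. This contradicts the definition of $z^*$.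
\end{proof}

\begin{thebibliography}{9}

\bibitem{Glassey}
Glassey, 1977.

\bibitem{PNLS}
\emph{Self-Focusing in the Perturbed and Unperturbed Nonlinear Schr\"odinger Equation in Critical Dimension},
\texttt{http://www.math.tau.ac.il/\textasciitilde{}fibich/Manuscripts/PNLS.pdf}.

\end{thebibliography}
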